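# How large can the set of missing radial limits of a univalent harmonic mapping be?

## 1. A point seen under two angles

Let $\mathbb H=\{z=x+iy:y>0\}$, and take $\arg$ with values in $(0,\pi)$ on $\mathbb H$. Look at a point $z\in\mathbb H$ from $0$ and from $1$, and record the two angles $a=\arg z$ and $b=\arg(z-1)$. Then $0<a<b<\pi$. Conversely, if $0<a<b<\pi$, the ray from $0$ at angle $a$ and the ray from $1$ at angle $b$ meet in exactly one point of $\mathbb H$: they are two sides of the triangle with base $[0,1]$ and base angles $a$ and $\pi-b$, whose sum is less than $\pi$. So $z\mapsto(a,b)$ is a bijection of $\mathbb H$ onto $\{0<a<b<\pi\}$. Put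
$$f=u+iv,\qquad u=-\arg z,\qquad v=\arg z-\arg(z-1).$$
Both coordinates are harmonic. Since $(u,v)=(-a,a-b)$ is an injective linear function of $(a,b)$, the map $f$ is one-to-one, and its image is the open triangle $\{u<0,\ v<0,\ u+v>-\pi\}$ with vertices $0,-\pi,-\pi i$.

What happens at the boundary? Near a point $x<0$ both angles tend to $\pi$, so $f\to-\pi$. Near $x\in(0,1)$ we have $a\to0$, $b\to\pi$, so $f\to-\pi i$. Near $x>1$ both angles tend to $0$, so $f\to0$. The three boundary intervals collapse to the three vertices. The three points $0,1,\infty$ must then produce the sides: if $z\to0$ along the ray $\arg z=a_0$, then $f\to-a_0+i(a_0-\pi)$, a point of the hypotenuse that depends on $a_0$. So $f$ has a limit along each ray, but the limits differ.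

We can also compute with derivatives. Put $q=i/z$ and $p=i/(z-1)$. Then $u$ is the real part of the primitive $i\log z$ of $q$. Since $pq=-\frac1{z(z-1)}=\frac1z-\frac1{z-1}$, the function $v$ is the imaginary part of a primitive of $pq$. Hence $u_x=\operatorname{Re}q$, $u_y=-\operatorname{Im}q$, $v_x=\operatorname{Im}(pq)$, $v_y=\operatorname{Re}(pq)$, and the Jacobian is
$$u_xv_y-u_yv_x=\operatorname{Re}(\bar q\,pq)=|q|^2\operatorname{Re}p=\frac{1}{|z|^2}\cdot\frac{y}{|z-1|^2}>0 .$$

Move this to the unit disk $\mathbb D$ by $T(\zeta)=i\frac{1+\zeta}{1-\zeta}$, which maps $\mathbb D$ onto $\mathbb H$ with $T(0)=i$, $T(-1)=0$, $T(-i)=1$, $T(1)=\infty$. The map $f\circ T$ has a limit along every radius. Away from the three special points this is clear. The radii to $-1$, to $1$ and to $-i$ correspond to the segment from $i$ down to $0$, the half-line from $i$ up to $\infty$, and the arc of the unit circle from $i$ to $1$; along them $f$ tends to $-\frac\pi2-\frac\pi2i$, to $-\frac\pi2$ and to $-\frac\pi2i$.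

The boundary values are step functions, which is quite unlike a conformal map onto a triangle. Near the pole pair $\{0,1\}$ the coordinate $v$ takes a step. If we placed infinitely many smaller and smaller steps next to one boundary point, $v$ might go up and down forever along the radius that ends there, and the limit would be lost. Can this be done without losing injectivity? At how many points at once?

## 2. Exceptional sets, and the three theorems

A *harmonic mapping* of $\mathbb D$ is a complex-valued harmonic function $f=h+\overline g$ with $h,g$ analytic in $\mathbb D$. It is *univalent* if it is one-to-one. Boundedness is not assumed.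

**Definition (exceptional set).** $\mathrm{Exc}(f)$ is the set of $e^{i\theta}\in\partial\mathbb D$ at which $f$ has no finite radial limit $\lim_{r\to1^-}f(re^{i\theta})$.

Requiring the limit to be finite is a convention; for bounded $f$ it makes no difference. If infinite limits were admitted, the exceptional set would only shrink, so upper bounds for its size would persist. Two examples: the triangle map of Section 1 has $\mathrm{Exc}=\emptyset$, and the Koebe function $z/(1-z)^2$ has $\mathrm{Exc}=\{1\}$, because its radial limit at $1$ is infinite.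

Three facts surround the question. A bounded harmonic mapping has radial limits almost everywhere on $\partial\mathbb D$ (Fatou's theorem). For bounded harmonic mappings, without injectivity, the exceptional set can be any $F_\sigma$ subset of $\partial\mathbb D$ of measure zero. For univalent *analytic* functions it has logarithmic capacity zero (Beurling's theorem). Univalent harmonic mappings lie between. So we ask: can $\mathrm{Exc}(f)$ have positive capacity for univalent harmonic $f$? Positive Hausdorff dimension? Hausdorff dimension $1$?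

**Measuring small sets.** For $s>0$, $\mathcal H^s(X)=0$ means that for each $\varepsilon>0$ the set $X$ has a countable cover by sets $U_i$ with $\sum(\operatorname{diam}U_i)^s<\varepsilon$, and $\dim_HX=\inf\{s>0:\mathcal H^s(X)=0\}$. Lower bounds come from the *mass distribution principle*: if a probability measure $\nu$ on a set $E\subset\mathbb R$ satisfies $\nu(B)\le Cr^s$ for every interval $B$ of length $2r$, then $\dim_HE\ge s$. Indeed, a set $U$ of diameter $\delta>0$ lies in an interval of length $2\delta$, and points have $\nu$-measure $0$, so any cover satisfies $1\le\sum\nu(U_i)\le C\sum(\operatorname{diam}U_i)^s$. A compact set has *positive logarithmic capacity* if it carries a probability measure $\nu$ with finite energy $\iint\log\frac1{|x-y|}\,d\nu(x)\,d\nu(y)<\infty$. A set that contains such a compact set also has positive capacity.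

**Sense-preserving mappings.** By Lewy's theorem (1936) a univalent harmonic mapping has non-vanishing Jacobian $|h'|^2-|g'|^2$. Replacing $f$ by $\bar f$ exchanges $h$ and $g$ and leaves $\mathrm{Exc}(f)$ unchanged. So from now on we assume that $f$ is *sense-preserving*: $|g'|<|h'|$, and in particular $h'\ne0$, in $\mathbb D$.

**Definition (the class $S_H$ and the constant $\alpha$).** $S_H$ is the class of sense-preserving univalent harmonic $f=h+\bar g$ on $\mathbb D$ with $h(0)=g(0)=0$, $h'(0)=1$. Write $h=z+a_2z^2+\cdots$ and $g=b_1z+b_2z^2+\cdots$, and let $S_H^0=\{f\in S_H:b_1=0\}$. Put $\alpha=\sup_{S_H}|a_2|$ and $\alpha_0=\sup_{S_H^0}|a_2|$.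

For example, $f(z)=z+\frac12\bar z^2$ belongs to $S_H^0$. Here $g'/h'=z$, and for $z_1\ne z_2$ we have $|f(z_1)-f(z_2)|\ge|z_1-z_2|\bigl(1-\tfrac12|z_1+z_2|\bigr)>0$.

We quote one deep fact, from Clunie and Sheil-Small, Ann. Acad. Sci. Fenn. A I Math. 9 (1984) 3–25; see also Duren, *Harmonic Mappings in the Plane*: **$\alpha_0<\infty$**. It gives $\alpha<\infty$, as follows. Let $f\in S_H$; then $|b_1|<1$. Put $f_0=(f-\bar b_1\bar f)/(1-|b_1|^2)$. The map $w\mapsto w-\bar b_1\bar w$ is an invertible sense-preserving real-linear map, so $f_0$ is univalent and sense-preserving. Its parts are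
$$h_0=\frac{h-\bar b_1g}{1-|b_1|^2},\qquad g_0=\frac{g-b_1h}{1-|b_1|^2},$$
with $h_0'(0)=1$, $g_0'(0)=0$. So $f_0\in S_H^0$. Moreover $h_0+\bar b_1g_0=h$, so $a_2=a_2(f_0)+\bar b_1b_2(f_0)$. The dilatation $g_0'/h_0'=2b_2(f_0)z+\cdots$ maps $\mathbb D$ to $\mathbb D$ and vanishes at $0$, so Schwarz's lemma gives $|b_2(f_0)|\le\frac12$. Hence $\alpha\le\alpha_0+\frac12<\infty$. The Koebe function $z+2z^2+\cdots$ (with $g=0$) shows $\alpha\ge2$.

A domain is *convex in a direction* if each line parallel to that direction meets it in a connected set or not at all. For instance $\mathbb C\setminus(-\infty,-\frac14]$, the image of the Koebe function, is convex in the real direction. It is not convex in the vertical direction, because the line $\operatorname{Re}w=-1$ is cut in two.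

**Theorem A.** For every univalent harmonic $f$ on $\mathbb D$,
$$\dim_H\mathrm{Exc}(f)\le\tfrac12\Bigl(1+\sqrt{1-\alpha^{-2}}\Bigr)<1 .$$
The same bound holds for the (larger) set of $e^{i\theta}$ with $\int_0^1|h'(re^{i\theta})|\,dr=\infty$.

**Theorem B.** There is a *bounded* univalent harmonic $f$ on $\mathbb D$, with $f(\mathbb D)$ convex in one direction, whose exceptional set contains a compact set of Hausdorff dimension $\frac12$. In particular it has positive logarithmic capacity.

**Theorem C.** If $f$ is univalent harmonic and $f(\mathbb D)$ is convex in one direction, then $\dim_H\mathrm{Exc}(f)\le\frac12$. By Theorem B, $\frac12$ is attained, even by a bounded $f$.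

So the answers are: positive capacity, yes; positive Hausdorff dimension, yes, even for bounded $f$; Hausdorff dimension $1$, no. The supremum of $\dim_H\mathrm{Exc}(f)$ over all univalent harmonic $f$ is not determined here. The theorems place it in $[\frac12,\frac12(1+\sqrt{1-\alpha^{-2}})]$.

## 3. Distortion boxes and bad arcs

The plan for upper bounds is this: if a radial limit fails to exist, $|h'|$ must be large infinitely often along the radius; then count the places where it is large. First we need that $|h'|$ is nearly constant at the natural scale.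

**Lemma 1.** For $z\in\mathbb D$,
$$\Bigl|\frac{h''(z)}{h'(z)}-\frac{2\bar z}{1-|z|^2}\Bigr|\le\frac{2\alpha}{1-|z|^2}.\tag{1}$$

*Proof.* Fix $z$ and let $\phi(\zeta)=\frac{\zeta+z}{1+\bar z\zeta}$, a disk automorphism with $\phi(0)=z$. From $\phi'(\zeta)=\frac{1-|z|^2}{(1+\bar z\zeta)^2}$ we get $\phi'(0)=1-|z|^2$ and $\phi''(0)=-2\bar z(1-|z|^2)$. The map
$$F(\zeta)=\frac{f(\phi(\zeta))-f(z)}{(1-|z|^2)h'(z)}$$
is univalent, harmonic and sense-preserving, with $F(0)=0$ and analytic part $\frac{h\circ\phi-h(z)}{(1-|z|^2)h'(z)}$, whose derivative at $0$ is $1$. So $F\in S_H$, and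
$$a_2(F)=\frac{h''(z)\phi'(0)^2+h'(z)\phi''(0)}{2(1-|z|^2)h'(z)}=\tfrac12\Bigl\{(1-|z|^2)\frac{h''(z)}{h'(z)}-2\bar z\Bigr\}.$$
Now use $|a_2(F)|\le\alpha$. $\square$

**Boxes.** For $n\ge1$ divide $\partial\mathbb D$ into $2^n$ closed arcs $L_{n,j}$ of length $2\pi2^{-n}$ and let
$$Q_{n,j}=\{re^{i\theta}:1-2^{-n}\le r\le1-2^{-n-1},\ e^{i\theta}\in L_{n,j}\}.$$
By (1), $|h''/h'|\le\frac{2\alpha+2}{1-|z|}\le(2\alpha+2)2^{n+1}$ on $Q_{n,j}$. Two points of $Q_{n,j}$ are joined inside it by a radial piece and a circular piece of total length at most $2^{-n-1}+2\pi2^{-n}$. Integrating $h''/h'$ along this path,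
$$|h'(z)|\le\Lambda|h'(z')|\quad\text{for }z,z'\in Q_{n,j},\qquad\Lambda=e^{(2\alpha+2)(1+4\pi)}.\tag{2}$$

**Bad arcs.** Call $L_{n,j}$ *bad* if $\max_{Q_{n,j}}|h'|\ge2^n/n^2$. By (2), then $|h'|\ge2^n/(\Lambda n^2)$ on all of $Q_{n,j}$.

Let $Z=\{e^{i\theta}:\int_0^1|h'(re^{i\theta})|\,dr=\infty\}$. We have $|\partial_rf|\le|h'|+|g'|\le2|h'|$, so off $Z$ the radial limit exists and is finite; thus $\mathrm{Exc}(f)\subset Z$. If $e^{i\theta}$ belongs to only finitely many bad arcs, then for all large $n$ the function $|h'(re^{i\theta})|$ is less than $2^n/n^2$ on $[1-2^{-n},1-2^{-n-1}]$, an interval of length $2^{-n-1}$. As $\sum2^{-n-1}2^nn^{-2}<\infty$, then $e^{i\theta}\notin Z$. Hence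
$$\text{each point of }Z\text{ lies in bad arcs of infinitely many generations }n.\tag{3}$$

**Lemma 2 (counting).** Let $\Gamma\subset\partial\mathbb D$ be an open arc or the whole circle. Let $t>0$, $\kappa\ge0$, and suppose $\int_\Gamma|h'(re^{i\theta})|^t\,d\theta\le C(1-r)^{-\kappa}$ for $r$ near $1$. Then $\mathrm{Exc}(f)\subset Z$ and $\dim_H(Z\cap\Gamma)\le\max(0,1-t+\kappa)$.

*Proof.* The inclusion was just shown. Let $M_n$ be the number of bad arcs of generation $n$ contained in $\Gamma$. Integrating only over these arcs, at radius $r=1-2^{-n}$ with $n$ large,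
$$M_n\cdot2\pi2^{-n}\Bigl(\frac{2^n}{\Lambda n^2}\Bigr)^t\le\int_\Gamma|h'((1-2^{-n})e^{i\theta})|^t\,d\theta\le C2^{n\kappa},$$
so $M_n\le C'n^{2t}2^{n(1-t+\kappa)}$. Let $\Gamma'$ be a closed subarc of $\Gamma$, or $\Gamma'=\Gamma$ if $\Gamma=\partial\mathbb D$. For large $n$ every $L_{n,j}$ that meets $\Gamma'$ is contained in $\Gamma$. So by (3), for each large $m$ the set $Z\cap\Gamma'$ is covered by the bad arcs in $\Gamma$ of generations $n\ge m$. If $s>\max(0,1-t+\kappa)$, then $\sum_nM_n(2\pi2^{-n})^s\le C''\sum_nn^{2t}2^{n(1-t+\kappa-s)}<\infty$. The tails tend to $0$, so $\mathcal H^s(Z\cap\Gamma')=0$. Exhaust $\Gamma$ by countably many $\Gamma'$. $\square$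

So for Theorem A we need one exponent $t>0$ at which the integral means grow like $(1-r)^{-\kappa}$ with $\kappa<t$.

## 4. What area gives for analytic maps, and why the triangle blocks it

Try the counting first on a bounded univalent *analytic* $f$, where $h=f$, $g=0$. Here there is a natural bound: $\iint_{\mathbb D}|f'|^2$ is the area of $f(\mathbb D)$, which is finite. A box $Q_{n,j}$ has area at least $\frac12\cdot2^{-n-1}\cdot2\pi2^{-n}=\frac\pi24^{-n}$, as $r\ge\frac12$ there. So over a bad arc $\iint_{Q_{n,j}}|f'|^2\ge\frac\pi2\Lambda^{-2}n^{-4}$. If $M_n$ is the number of all bad arcs of generation $n$, summing over boxes gives $\sum_nM_nn^{-4}<\infty$. Hence $M_n\le Cn^4$, and by (3) $\dim_H\mathrm{Exc}(f)=0$. This is weaker than Beurling's theorem, but it took a few lines.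

For harmonic $f$ the same argument starts from
$$\operatorname{area}f(\mathbb D)=\iint_{\mathbb D}\bigl(|h'|^2-|g'|^2\bigr),$$
and it stops right here: the counting needs $\iint|h'|^2$, and the area does not control it. The triangle map shows that the loss is real. With $u,v,p,q$ as in Section 1, $h'=\frac12(f_x-if_y)=\frac12(u_x+v_y)+\frac i2(v_x-u_y)$, that is,
$$h'=\tfrac12(q+pq)=\tfrac12q(1+p),\qquad\text{and similarly}\qquad g'=\tfrac12q(1-p).\tag{4}$$
Near $z=0$ we have $p\to-i$, so $|h'|\sim\frac{\sqrt2}{2|z|}$, and $\iint|h'|^2$ diverges logarithmically at $0$, although the image has area $\pi^2/2$. (The integral $\iint|h'|^2$ does not change when $h$ is replaced by $h\circ T$, so this happens in the disk as well.)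

Second attempt: use Lemma 1 pointwise. By (1), $\partial_r\log|h'(re^{i\theta})|\le\frac{2\alpha+2r}{1-r^2}$, and integration gives $|h'(re^{i\theta})|\le|h'(0)|\frac{(1+r)^{\alpha-1}}{(1-r)^{\alpha+1}}$. This allows $\kappa=t(\alpha+1)$ in Lemma 2, and $1-t+\kappa=1+t\alpha>1$ for every $t>0$: useless, for all $t$.

But the pointwise bound cannot be sharp in the mean when $t$ is small. As $t\to0$, the first-order term in $t$ of the mean of $|h'|^t$ is the mean of $\log|h'|$. That function is harmonic since $h'\ne0$, so its mean does not grow with $r$ at all. One therefore expects a growth exponent of order $t^2$, and $1-t+O(t^2)<1$ for small $t$. The next section makes this rigorous.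

## 5. Means of small powers of $|h'|$: proof of Theorem A

**Lemma 3.** Let $t>0$ and $\beta(t)=t-\frac12+\sqrt{\alpha^2t^2-t+\frac14}$. For each $\beta'>\beta(t)$,
$$I(r):=\frac1{2\pi}\int_0^{2\pi}|h'(re^{i\theta})|^t\,d\theta=O\bigl((1-r)^{-\beta'}\bigr)\qquad(r\to1).$$

Note that $\alpha^2t^2-t+\frac14=(t-\frac12)^2+t^2(\alpha^2-1)$. So the root is real and larger than $|t-\frac12|$, and $\beta(t)>0$. Expanding at $t=0$, $\beta(t)=(\alpha^2-1)t^2+O(t^3)$, as expected.

*Proof.* Put $H=h'$, let $\langle\cdot\rangle$ be the mean over $|z|=r$, and write $w=zH'/H$.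

**Step 1: identities for $I$.** The purpose is to express the derivatives of $I$ through $w$, which Lemma 1 controls. Since $H\ne0$, there is an analytic $H^{t/2}$, and $\Delta|H|^t=4|(H^{t/2})'|^2=t^2|H|^{t-2}|H'|^2$. In polar coordinates $r^2\Delta=(r\partial_r)^2+\partial_\theta^2$, and the $\theta$-part has mean zero. Hence
$$r(rI')'=t^2\bigl\langle|H|^t|w|^2\bigr\rangle,\qquad rI'=t\bigl\langle|H|^t\operatorname{Re}w\bigr\rangle.\tag{5}$$
The first identity shows that $rI'$ is nondecreasing; it vanishes at $r=0$, so $I'\ge0$.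

**Step 2: a differential inequality.** The purpose is to bound $|w|^2$ by terms that lead back to $I$ and $I'$. Multiplying (1) by $z$, $\bigl|w-\frac{2r^2}{1-r^2}\bigr|\le\frac{2\alpha r}{1-r^2}$. Square and rearrange:
$$|w|^2\le\frac{4r^2(\alpha^2-r^2)}{(1-r^2)^2}+\frac{4r^2}{1-r^2}\operatorname{Re}w .$$
The point is that $\operatorname{Re}w$ enters linearly, and its weighted mean is $rI'/t$, by (5). So
$$r^2I''+rI'\le\frac{4t^2r^2(\alpha^2-r^2)}{(1-r^2)^2}I+\frac{4tr^2}{1-r^2}\,rI' .$$
Divide by $r^2$, drop $I'/r\ge0$ on the left, and use $\frac{4r}{1-r^2}\le\frac2{1-r}$ (that is, $2r\le1+r$) together with $I'\ge0$: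
$$I''\le\frac{2t}{1-r}I'+\frac{4t^2(\alpha^2-r^2)}{(1+r)^2(1-r)^2}I .\tag{6}$$

**Step 3: a comparison function.** The purpose is to find an explicit solution of the extremal equation. Since $\frac{4(\alpha^2-r^2)}{(1+r)^2}\to\alpha^2-1$, for given $\varepsilon>0$ there is $r_0=r_0(\varepsilon)$ such that for $r\ge r_0$ the last coefficient in (6) is at most $\gamma(1-r)^{-2}$, where $\gamma=t^2(\alpha^2-1+\varepsilon)>0$. Let $\beta_\varepsilon$ be the positive root of $\beta^2+(1-2t)\beta=\gamma$, and $\varphi(r)=A(1-r)^{-\beta_\varepsilon}$. Since $\beta_\varepsilon(\beta_\varepsilon+1)=2t\beta_\varepsilon+\gamma$,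
$$\varphi''=\frac{2t}{1-r}\varphi'+\frac{\gamma}{(1-r)^2}\varphi .$$
As $\beta_\varepsilon>0$, we can choose $A$ so large that $\varphi>I$ and $\varphi'>I'$ at $r_0$.

**Step 4: comparison.** The purpose is to show $I\le\varphi$ on $[r_0,1)$. Let $D=\varphi-I$. Then on $[r_0,1)$
$$\bigl((1-r)^{2t}D'\bigr)'=(1-r)^{2t}\Bigl(D''-\frac{2t}{1-r}D'\Bigr)\ge(1-r)^{2t}\frac{\gamma}{(1-r)^2}D .$$
Suppose $D'$ has a zero in $(r_0,1)$, and let $r_1$ be the first. On $[r_0,r_1]$ we have $D'\ge0$, so $D\ge D(r_0)>0$. So $(1-r)^{2t}D'$ is increasing on $[r_0,r_1]$; it is positive at $r_0$, hence positive at $r_1$, a contradiction. So $D'>0$ and $D>0$ on $[r_0,1)$.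

Thus $I=O((1-r)^{-\beta_\varepsilon})$, where $\beta_\varepsilon=t-\frac12+\sqrt{(t-\frac12)^2+t^2(\alpha^2-1+\varepsilon)}\to\beta(t)$ as $\varepsilon\to0$. $\square$

*Proof of Theorem A.* Apply Lemma 2 with $\Gamma=\partial\mathbb D$ and $\kappa=\beta'>\beta(t)$, and let $\beta'\to\beta(t)$. Since $1-t+\beta(t)>0$,
$$\dim_HZ\le1-t+\beta(t)=\tfrac12+\sqrt{\alpha^2t^2-t+\tfrac14}\qquad\text{for every }t>0 .$$
The quadratic under the root is minimal at $t=\frac1{2\alpha^2}$, with value $\frac1{4\alpha^2}-\frac1{2\alpha^2}+\frac14=\frac14(1-\alpha^{-2})$. So $\dim_HZ\le\frac12+\frac12\sqrt{1-\alpha^{-2}}<1$, and $\mathrm{Exc}(f)\subset Z$. $\blacksquare$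

## 6. Bounded univalent maps from pairs of poles

Now we construct. The triangle map came from one pole of $q$ and one pole of $p$. We take many, and keep the structure $q=iB$, $p=iA$, in which the Jacobian is $|q|^2\operatorname{Re}p$. For $a<b$ let
$$\omega(z,[a,b])=\tfrac1\pi\bigl(\arg(z-b)-\arg(z-a)\bigr)=\frac1\pi\int_a^b\frac{y\,dt}{(t-x)^2+y^2}$$
be the harmonic measure of $[a,b]$ seen from $z\in\mathbb H$; the last formula shows that it is additive in the interval and lies in $(0,1)$. If $\xi>\zeta$, we let $[\xi,\zeta]$ denote the interval with these endpoints in increasing order.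

**Lemma 4.** Let $(\xi_J,\zeta_J,m_J)$ be a finite or countable family of triples with $m_J>0$, $\xi_J,\zeta_J\in\mathbb R$, and $\xi_I\ne\zeta_J$ for all $I,J$. Put $K_J=[\xi_J,\zeta_J]$ and $w_{IJ}=\frac{m_Im_J}{|\xi_I-\zeta_J|}$. Suppose that

1. $m:=\sum_Jm_J<\infty$,
2. the $K_J$ have disjoint interiors, and $m_J^2=|K_J|$ (so $w_{JJ}=1$),
3. $S:=\sum_{I\ne J}w_{IJ}<\infty$.

Put
$$u=-\sum_Jm_J\arg(z-\xi_J),\qquad v=-\pi(W+R),$$
$$W=\sum_J\omega(z,K_J),\qquad R=\sum_{I\ne J}w_{IJ}\,\omega(z,[\xi_I,\zeta_J]).$$
Then $f=u+iv$ is a bounded univalent harmonic map of $\mathbb H$, and $f(\mathbb H)$ is convex in the vertical direction. If $x\in\mathbb R$ is not equal to any $\xi_J$ or $\zeta_J$, then $R(z)$ has a limit as $z\to x$ in $\mathbb H$.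

The family with the single triple $(0,1,1)$ gives the triangle map.

*Proof.*

**Step 1: boundedness.** $|u|\le\pi m$. As the $K_J$ have disjoint interiors, $0\le W\le1$. As $0\le\omega\le1$, $0\le R\le S$. So $|v|\le\pi(1+S)$.

**Step 2: $u$ and $v$ are harmonic with the right derivatives.** Put
$$B=\sum_J\frac{m_J}{z-\xi_J},\qquad A=\sum_J\frac{m_J}{z-\zeta_J},\qquad q=iB,\qquad p=iA .$$
The series converge locally uniformly on $\mathbb H$, since $|z-t|\ge y$ for real $t$ and $\sum m_J<\infty$. Since $\operatorname{Re}\frac i{z-t}=\frac y{|z-t|^2}>0$, we have $\operatorname{Re}p>0$ and $\operatorname{Re}q>0$. The series for $u$ converges uniformly, and $u$ is the real part of a primitive of $q$, so $u_x=\operatorname{Re}q$, $u_y=-\operatorname{Im}q$.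

For $v$ we use partial fractions: for $\xi\ne\zeta$,
$$\frac1{(z-\xi)(z-\zeta)}=\frac1{\xi-\zeta}\Bigl[\frac1{z-\xi}-\frac1{z-\zeta}\Bigr].$$
The right side has a primitive with imaginary part $\frac1{\xi-\zeta}[\arg(z-\xi)-\arg(z-\zeta)]=\frac\pi{|\xi-\zeta|}\,\omega(z,[\xi,\zeta])$. (If $\xi<\zeta$, the bracket is $-\pi\omega$ and $\xi-\zeta<0$; if $\xi>\zeta$, both are positive.) Number the family, and let $A_n,B_n$ be the sums over the first $n$ triples and $v_n=-\pi\sum w_{IJ}\omega(z,[\xi_I,\zeta_J])$ the sum over pairs among them, with $I=J$ included. Multiplying out $A_nB_n$, we see that $v_n$ is the imaginary part of a primitive of $-A_nB_n$. The $v_n$ decrease to the bounded function $v$, so by Harnack's theorem they converge locally uniformly, $v$ is harmonic, and the derivatives converge too. Since $A_nB_n\to AB$ locally uniformly, $v$ is the imaginary part of a primitive of $-AB=pq$. Thus $v_x=\operatorname{Im}(pq)$, $v_y=\operatorname{Re}(pq)$, and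
$$u_xv_y-u_yv_x=\operatorname{Re}(\bar q\,pq)=|q|^2\operatorname{Re}p>0 .$$

**Step 3: univalence.** The purpose is to use $u$ as one coordinate and show that $v$ is monotone along its level lines. For fixed $y$, $x\mapsto u(x+iy)$ is strictly increasing, as $u_x=\operatorname{Re}q>0$. By dominated convergence it tends to $-\pi m$ as $x\to-\infty$ and to $0$ as $x\to+\infty$. So for each $c\in(-\pi m,0)$ the level set $\{u=c\}$ is a graph $x=X_c(y)$ over all of $(0,\infty)$, smooth by the implicit function theorem, with $X_c'=-u_y/u_x$. Along it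
$$\frac d{dy}v(X_c(y)+iy)=v_y-v_x\frac{u_y}{u_x}=\frac{u_xv_y-u_yv_x}{u_x}>0 .$$
If $f(z_1)=f(z_2)$, both points lie on one such graph and have the same $v$, hence the same $y$, hence $z_1=z_2$. The vertical line $\operatorname{Re}=c$ meets $f(\mathbb H)$ in the set of values of $v$ on the graph, an interval, and no other vertical line meets $f(\mathbb H)$.

**Step 4: the limit of $R$.** If $x$ is none of the $\xi_J,\zeta_J$, each term $\omega(z,[\xi_I,\zeta_J])$ has a limit as $z\to x$. Since $0\le\omega\le1$ and $\sum_{I\ne J}w_{IJ}<\infty$, the series for $R$ converges uniformly, so $R$ has a limit. $\square$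

The lemma separates the two roles. The function $W$ is the harmonic measure of $\bigcup K_J$, and we can make it oscillate. The function $R$ is an interaction term which is harmless if $S<\infty$. The normalization $m_J=|K_J|^{1/2}$ makes every $K_J$ contribute a full step to $W$.

## 7. One exceptional point

Let us lose the limit at one point, by hand. Take $\ell_n=16^{-n^2}$, $n\ge1$, and
$$\xi_n=-2\ell_n,\qquad\zeta_n=-\ell_n,\qquad m_n=\ell_n^{1/2}=4^{-n^2}.$$
Condition 1 of Lemma 4 is clear. Since $\ell_{n+1}/\ell_n=16^{-(2n+1)}\le16^{-3}$, the intervals $K_n=[-2\ell_n,-\ell_n]$ are disjoint, and $|K_n|=\ell_n=m_n^2$. For $j<n$, poles of index $j$ and $n$ are at distance at least $\ell_j-2\ell_n\ge\frac12\ell_j$, so each of the two weights is at most $2(\ell_n/\ell_j)^{1/2}=2\cdot4^{-(n-j)(n+j)}\le2\cdot4^{-(n+j)}$. Therefore $S<\infty$, and Lemma 4 gives a bounded univalent harmonic $f$ on $\mathbb H$.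

Now go down the imaginary axis to $0$. At height $\ell_n$,
$$W(i\ell_n)\ge\omega(i\ell_n,K_n)=\tfrac1\pi(\arctan2-\arctan1)=\tfrac1\pi\arctan\tfrac13>0.1 .$$
At height $\sigma_n=4^{-n}\ell_n$, the intervals $K_1,\dots,K_n$ lie in $(-\infty,-\ell_n]$ and contribute at most $\frac1\pi\int_{\ell_n}^\infty\frac{\sigma_n}{t^2}\,dt=\frac1\pi4^{-n}$. All others lie in $[-2\ell_{n+1},0]$ and contribute at most $\frac1\pi\cdot\frac{2\ell_{n+1}}{\sigma_n}=\frac2\pi4^n16^{-(2n+1)}$. So $W(i\sigma_n)\to0$. As $0$ is not a pole, $R$ has a limit at $0$. Hence $v=-\pi(W+R)$ has no limit along the imaginary axis. The segment from $i$ to $0$ is the image under $T$ of the radius to $-1$, so $-1\in\mathrm{Exc}(f\circ T)$.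

For a large set of such points we need an interval $K_J$ next to each interval of a Cantor construction, at each generation. Suppose generation $n$ has $\mathcal N_n$ intervals of length $\ell_n$. Condition 1 demands that the generation weight $\mathcal N_n\ell_n^{1/2}$ be summable in $n$. This forces dimension at most $\frac12$ in a construction of this kind. Can one have exactly $\mathcal N_n\ell_n^{1/2}\approx1$ and ignore summability? Even the interactions forbid it: if the points of generation $n$ have spacing $d_n$ comparable to $1/\mathcal N_n$ (with constants depending on the earlier generations), the interactions inside generation $n$ add up to about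
$$\mathcal N_n\sum_{k\le\mathcal N_n}\frac{\ell_n}{k\,d_n}\approx\mathcal N_n^2\ell_n\log\mathcal N_n ,$$
because of the harmonic sum. So we shorten the intervals by a logarithmic factor: $\ell_n=\tau_n^2\mathcal N_n^{-2}$ with $\tau_n=1/(1+\log\mathcal N_n)$. Then the interaction is about $\tau_n^2\log\mathcal N_n\approx\tau_n$, which is small, and a logarithm does not change the dimension.

## 8. A Cantor set of dimension $\frac12$: proof of Theorem B

**Step 1: the Cantor construction.** The purpose is to fix the lengths so that the three sums to come are small. Let $\mathcal N_0=\ell_0=1$, and let $[0,1]$ be the interval of generation $0$. Given generation $n-1$, choose an integer $N_n\ge2^n$ and set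
$$\mathcal N_n=\mathcal N_{n-1}N_n,\quad\tau_n=\frac1{1+\log\mathcal N_n},\quad\ell_n=\tau_n^2\mathcal N_n^{-2},\quad d_n=\frac{\ell_{n-1}}{2N_n}=\frac{\mathcal N_{n-1}\ell_{n-1}}{2\mathcal N_n},$$
with $N_n$ so large that

- (i) $\ell_n\le2^{-n-3}d_n$,
- (ii) $8n\,\tau_n\,\mathcal N_{n-1}\ell_{n-1}^{-1/2}\le2^{-n}$,
- (iii) $\frac{16}3\,\tau_n/(\mathcal N_{n-1}\ell_{n-1})\le2^{-n}$.

This is possible: with the previous data fixed, $\ell_n/d_n=2\tau_n^2/(\mathcal N_{n-1}^2N_n\ell_{n-1})\to0$ and $\tau_n\to0$ as $N_n\to\infty$.

In each interval $[a,a+\ell_{n-1}]$ of generation $n-1$ put the points $c=a+\frac{\ell_{n-1}}4+(i-\frac12)d_n$, $1\le i\le N_n$. Since $N_nd_n=\frac12\ell_{n-1}$, they lie in the middle half of the interval, at distance at least $\frac12d_n$ from its ends. Each $c$ defines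

- the generation-$n$ interval $[c,c+\ell_n]$,
- the interval $K=[\xi,\zeta]$ with $\xi=c-\ell_n$, $\zeta=c$, and the weight $m=\ell_n^{1/2}$,
- the block $[c-\ell_n,c+\ell_n]$.

Let $E_n$ be the union of the generation-$n$ intervals, and $E=\bigcap_nE_n$, a compact set. We collect the geometry.

- (G1) There are $\mathcal N_n$ blocks of generation $n$. By (i), $\ell_n\le d_n/16$, so they are disjoint and lie in the middle halves of the generation-$(n-1)$ intervals. If all points $c$ of generation $n$ are numbered in increasing order, then $|c_i-c_j|\ge|i-j|d_n$: neighbors with the same parent interval have distance $d_n$, and neighbors with different parents have distance at least $\frac12\ell_{n-1}+d_n$.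
- (G2) The points $\xi,\zeta$ of generation $j$ and the intervals $K$ of generation $j$ do not meet the interior of any generation-$j$ interval, since the blocks are disjoint. On the other hand, every block of generation $n>j$ lies in the middle half of some generation-$j$ interval; this follows from (G1), since for $n>j+1$ it lies in a generation-$(j+1)$ interval, which is part of a block of generation $j+1$. Hence a pole of generation $j$ and a pole of generation $n>j$ have distance at least $\ell_j/4$, and all the $K$'s, of all generations, have disjoint interiors.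
- (G3) Each $x\in E$ lies, for every $k\ge1$, in a generation-$(k+1)$ interval, hence in the middle half of a generation-$k$ interval. So $x$ has distance at least $\ell_k/4$ from all $K$'s of generation $k$. In particular no pole equals $x$.

**Step 2: $\dim_HE=\frac12$, and $E$ has positive capacity.** *Upper bound.* $E$ is covered by $\mathcal N_n$ intervals of length $\ell_n$, and $\mathcal N_n\ell_n^{1/2}=\tau_n\to0$; so $\dim_HE\le\frac12$.

*Lower bound.* Let $0<s<\frac12$, and let $\nu$ be the probability measure on $E$ that gives mass $1/\mathcal N_n$ to each generation-$n$ interval. Since $\mathcal N_n\ell_n^s=\mathcal N_n^{1-2s}\tau_n^{2s}$ is bounded below by a positive constant (a power beats a logarithm), there is $C\ge1$ with $1/\mathcal N_n\le C\ell_n^s$ for all $n\ge0$. Let $B$ be an interval of length $2r$. If $r\ge1$, then $\nu(B)\le1\le r^s$. Otherwise $\ell_n\le r<\ell_{n-1}$ for some $n\ge1$. A generation-$n$ interval $[c,c+\ell_n]$ meets $B$ only if $c$ lies in a certain interval of length $2r+\ell_n$, so at most $\frac{2r+\ell_n}{d_n}+1\le\frac{2r}{d_n}+2$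 of them meet $B$. Using the formula for $d_n$ and $\ell_{n-1}^{s-1}\le r^{s-1}$,
$$\nu(B)\le\frac{2r}{d_n\mathcal N_n}+\frac2{\mathcal N_n}=\frac{4r}{\mathcal N_{n-1}\ell_{n-1}}+\frac2{\mathcal N_n}\le4Cr\,\ell_{n-1}^{s-1}+2C\ell_n^s\le6Cr^s .$$
By the mass distribution principle $\dim_HE\ge s$. Let $s\to\frac12$.

*Capacity.* Fix one such $s$. For $x\in E$, since $|x-y|\le1$ on $E$,
$$\int\log\frac1{|x-y|}\,d\nu(y)=\int_0^\infty\nu\{y:|x-y|<e^{-\rho}\}\,d\rho\le\int_0^\infty6Ce^{-s\rho}\,d\rho<\infty ,$$
uniformly in $x$. So $\nu$ has finite energy.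

**Step 3: the conditions of Lemma 4.** The family consists of all triples $(\xi,\zeta,m)$ of all generations $n\ge1$. All points $\xi_I$ and $\zeta_J$ are distinct, by (G2) for different generations and by (G1) for equal ones.

*Condition 1.* Generation $n$ has total weight $\mathcal N_n\ell_n^{1/2}=\tau_n\le2^{-n}$ by (ii), since $\mathcal N_{n-1}\ell_{n-1}^{-1/2}\ge1$. So $m<\infty$.

*Condition 2.* The $K_J$ have disjoint interiors by (G2), and $|K_J|=\ell_n=m_J^2$.

*Condition 3: $S\le2$.* First consider pairs with both indices of generation $n$, numbered $i\ne j$. By (G1) and (i), $|\xi_i-\zeta_j|=|c_i-\ell_n-c_j|\ge|i-j|d_n-\ell_n\ge\frac34|i-j|d_n$. These pairs contribute at most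
$$2\mathcal N_n\sum_{k=1}^{\mathcal N_n}\frac{4\ell_n}{3kd_n}\le\frac{8\mathcal N_n\ell_n(1+\log\mathcal N_n)}{3d_n}=\frac{16\,\mathcal N_n^2\ell_n(1+\log\mathcal N_n)}{3\,\mathcal N_{n-1}\ell_{n-1}}=\frac{16\,\tau_n}{3\,\mathcal N_{n-1}\ell_{n-1}}\le2^{-n},$$
using $\mathcal N_n^2\ell_n=\tau_n^2$, $\tau_n(1+\log\mathcal N_n)=1$ and (iii). Next, pairs of generations $\{j,n\}$ with $1\le j<n$, in both orders, contribute by (G2) at most
$$2\mathcal N_j\mathcal N_n\cdot\frac{\ell_j^{1/2}\ell_n^{1/2}}{\ell_j/4}=8\mathcal N_j\ell_j^{-1/2}\tau_n\le8\mathcal N_{n-1}\ell_{n-1}^{-1/2}\tau_n .$$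
Summing over $j<n$ gives at most $8n\mathcal N_{n-1}\ell_{n-1}^{-1/2}\tau_n\le2^{-n}$ by (ii). Summing both estimates over $n$ gives $S\le2$.

So Lemma 4 provides a bounded univalent harmonic $f=u+iv$ on $\mathbb H$ with $f(\mathbb H)$ convex in the vertical direction, and $R$ has a limit at each $x\in E$.

**Step 4: oscillation of $W$ at every $x\in E$.** The purpose is to repeat Section 7 at all points of $E$, with some room sideways because radii do not correspond to vertical lines.

(a) *$W$ is not small at height $\ell_n$.* Let $z=x'+i\ell_n$ with $|x'-x|\le\ell_n$. Let $[c,c+\ell_n]$ be the generation-$n$ interval that contains $x$, and $K=[c-\ell_n,c]$. Each $t\in K$ has $|t-x'|\le|t-x|+|x-x'|\le3\ell_n$. So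
$$W(z)\ge\omega(z,K)\ge\frac1\pi\cdot\ell_n\cdot\frac{\ell_n}{9\ell_n^2+\ell_n^2}=\frac1{10\pi}.$$

(b) *$W$ is small at height $\sigma=\sigma_n=2^{-n}\ell_n$, $n\ge4$.* Let $z=x'+i\sigma$ with $|x'-x|\le\sigma\le\frac{\ell_n}{16}$.

The $K$'s of generations $\le n$ lie in $\{|t-x|\ge\frac{\ell_n}4\}$ by (G3), hence in $\{|t-x'|\ge\frac3{16}\ell_n\}$. They have disjoint interiors, so together they contribute at most
$$\frac2\pi\int_{3\ell_n/16}^\infty\frac{\sigma}{t^2}\,dt=\frac{2\sigma}\pi\cdot\frac{16}{3\ell_n}=\frac{32}{3\pi}2^{-n}.$$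

The $K$'s of generations $\ge n+1$ lie in the generation-$(n+1)$ blocks, which have length $2\ell_{n+1}$ and centers $c$ at mutual distances at least $d:=d_{n+1}=\frac{\ell_n}{2N_{n+1}}\le2^{-n-2}\ell_n\le\sigma$. These blocks fill only a small part of their neighborhoods, and at height $\sigma\ge d$ one sees only the density. Precisely, if $|t-t'|\le d\le\sigma$, then
$$(t'-x')^2+\sigma^2\le2(t-x')^2+2\sigma^2+\sigma^2\le3\bigl((t-x')^2+\sigma^2\bigr).$$
For $t$ in the block with center $c$ and $t'\in[c-\frac d2,c+\frac d2]$ we have $|t-t'|\le\frac d2+\ell_{n+1}\le d$. So the Poisson density at $t$ is at most $3$ times its average over $[c-\frac d2,c+\frac d2]$, and integrating over the block gives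
$$\omega(z,\text{block})\le3\cdot\frac{2\ell_{n+1}}d\;\omega\bigl(z,[c-\tfrac d2,c+\tfrac d2]\bigr).$$
The intervals $[c-\frac d2,c+\frac d2]$ have disjoint interiors, so the total contribution is at most $6\ell_{n+1}/d_{n+1}\le6\cdot2^{-n-4}$, by (i) for $n+1$.

Hence $W(z)\to0$ along such points as $n\to\infty$. Since $R$ has a limit at $x$ and $v=-\pi(W+R)$, we conclude: *$v$ has no limit along any curve in $\mathbb H$ ending at $x\in E$ that, for all small $s>0$, contains a point $z$ with $\operatorname{Im}z=s$ and $|\operatorname{Re}z-x|\le s$.* On such a curve (a) applies at the heights $\ell_n$ and (b) at the heights $\sigma_n$.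

**Step 5: transfer to $\mathbb D$.** The purpose is to check that radii are such curves. Let $\tilde f=f\circ T$, a bounded univalent harmonic mapping of $\mathbb D$ with $\tilde f(\mathbb D)=f(\mathbb H)$. Let $x\in E\subset(0,1)$. As $T(0)=i$, the map $T$ takes the radius to $T^{-1}(x)$ onto the hyperbolic geodesic ray from $i$ to $x$. It lies on the circle with center $c_0\in\mathbb R$ and radius $\rho=|i-c_0|=|x-c_0|$. From $1+c_0^2=(x-c_0)^2$ we get $c_0=\frac{x^2-1}{2x}<0$, so $x=c_0+\rho$, and $\rho=\sqrt{1+c_0^2}\ge1$. The ray runs from $\operatorname{Re}=0>c_0$ to the right down to $x$, so its height takes every value $s\in(0,1)$, and at height $s$ it has $\operatorname{Re}z=c_0+\sqrt{\rho^2-s^2}$. So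
$$|\operatorname{Re}z-x|=\rho-\sqrt{\rho^2-s^2}=\frac{s^2}{\rho+\sqrt{\rho^2-s^2}}\le\frac{s^2}\rho\le s .$$
By Step 4, $\tilde f$ has no radial limit at $T^{-1}(x)$. Thus $\mathrm{Exc}(\tilde f)\supset T^{-1}(E)$, which is compact. Finally $T^{-1}(w)=\frac{w-i}{w+i}$ satisfies, for $a,b\in[0,1]$,
$$|T^{-1}(a)-T^{-1}(b)|=\frac{2|a-b|}{|a+i||b+i|}\in\bigl[\,|a-b|,\,2|a-b|\,\bigr].$$
So $T^{-1}$ is bi-Lipschitz on $[0,1]$, and $\dim_HT^{-1}(E)=\dim_HE=\frac12$. The image of $\nu$ under $T^{-1}$ has energy at most that of $\nu$, so $T^{-1}(E)$ has positive logarithmic capacity. $\blacksquare$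

## 9. The bound $\frac12$ for images convex in one direction: proof of Theorem C

In the construction, $h'=\frac12q(1+p)$ by (4): a product of two functions with positive real part. Powers $|G|^s$, $s<1$, of such functions have bounded integral means, so powers $|h'|^{s/2}$ do, and Lemma 2 with $t$ close to $\frac12$ gives dimension at most $\frac12$. Theorem C holds because, up to a factor that is harmless away from two points, *every* map with image convex in one direction has this product form.

**Step 1: normalization and the shear.** The purpose is to replace $f$ by a univalent analytic function. A rotation $e^{i\gamma}f$ does not change $\mathrm{Exc}(f)$, so assume that $\Omega=f(\mathbb D)$ is convex in the real direction. Passing to $\bar f$ if needed reflects $\Omega$ in the real axis, keeps this property, and makes $f$ sense-preserving. The shear theorem of Clunie and Sheil-Small (1984) says that a locally univalent sense-preserving harmonic $f=h+\bar g$ is univalent with image convex in the real direction if and only if $\varphi=h-g$ is a univalent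 analytic function with image convex in the real direction. We need only the direction from $f$ to $\varphi$, which goes as follows. Since $\varphi=f-2\operatorname{Re}g$, on $\Omega$
$$\varphi\circ f^{-1}(w)=w+k(w),\qquad k=-2\operatorname{Re}(g\circ f^{-1})\ \text{real and continuous}.$$
This map takes each horizontal line into itself. It is locally injective, since $\varphi'=h'-g'\ne0$. On the interval in which a horizontal line meets $\Omega$, it is therefore a continuous, locally injective real function, that is, strictly monotone, and its image is an interval. So $\varphi\circ f^{-1}$ is injective with image convex in the real direction, and so $\varphi$ is univalent with image convex in the real direction.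

**Step 2: a half-plane condition for $\varphi'$.** We quote the theorem of Royster and Ziegler (Publ. Math. Debrecen 23 (1976) 339–345), applied to $i\varphi$: for such $\varphi$ there are real $\mu,\eta$ with $\operatorname{Re}\Phi\ge0$ in $\mathbb D$, where
$$\Phi(z)=e^{i\mu}(1-2ze^{-i\mu}\cos\eta+z^2e^{-2i\mu})\varphi'(z)=e^{i\mu}(1-e^{-i(\mu+\eta)}z)(1-e^{-i(\mu-\eta)}z)\varphi'(z).$$

**Step 3: the second factor.** Let $\psi=g'/h'$, so $|\psi|<1$, and $P=1/(1-\psi)$. Then $\operatorname{Re}P>\frac12$, since $w\mapsto1/(1-w)$ maps $\mathbb D$ onto $\{\operatorname{Re}>\frac12\}$. From $\varphi'=h'(1-\psi)$ we get $h'=\varphi'P$.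

**Step 4: means of functions with positive real part.** Let $0<s<1$ and let $G$ be analytic in $\mathbb D$ with $\operatorname{Re}G>0$. Then $|\arg G|<\frac\pi2$, so $\operatorname{Re}G^s=|G|^s\cos(s\arg G)\ge|G|^s\cos\frac{\pi s}2$. By the mean value property of $\operatorname{Re}G^s$,
$$\frac1{2\pi}\int_0^{2\pi}|G(re^{i\theta})|^s\,d\theta\le\frac{\operatorname{Re}G(0)^s}{\cos(\pi s/2)}\qquad(0\le r<1).$$
This applies to $P$. By the maximum principle it also applies to $\Phi$, unless $\Phi$ is an imaginary constant, and then its means are trivially bounded.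

**Step 5: counting.** Let $\Gamma$ be an open arc whose closure omits the two points $e^{i(\mu\pm\eta)}$. On the corresponding sector near $\partial\mathbb D$ the two linear factors of $\Phi$ are bounded away from $0$, so $|\varphi'|\le C|\Phi|$ there. By Cauchy–Schwarz, for $r$ near $1$,
$$\int_\Gamma|h'(re^{i\theta})|^{s/2}\,d\theta\le C'\Bigl(\int_0^{2\pi}|\Phi(re^{i\theta})|^s\,d\theta\Bigr)^{1/2}\Bigl(\int_0^{2\pi}|P(re^{i\theta})|^s\,d\theta\Bigr)^{1/2}\le C'' .$$
Lemma 2 with $t=\frac s2$, $\kappa=0$ gives $\dim_H(\mathrm{Exc}(f)\cap\Gamma)\le1-\frac s2$. Let $s\to1$: the dimension is at most $\frac12$ on $\Gamma$. Countably many such arcs cover $\partial\mathbb D$ minus at most two points, so $\dim_H\mathrm{Exc}(f)\le\frac12$. For the bounded mapping $\tilde f$ of Theorem B, whose image is convex in the vertical direction and whose exceptional set contains a set of dimension $\frac12$, equality holds. $\blacksquare$
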